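\title{Uniqueness of circle packings on surfaces with projective structures}

\begin{abstract}
Let $\tau$ be a triangulation of a closed oriented surface of genus $g\ge 1$ that lifts to a simplicial triangulation of the universal cover. We prove that a surface with a complex projective structure carries at most one circle packing with nerve $\tau$, up to projective automorphisms isotopic to the identity. Equivalently, the map that sends a packed projective surface to the underlying projective surface is injective. The proof is a count of fixed-point indices in the universal cover, combined with an Euler characteristic estimate for the region in which two packings coincide. We also prove the infinitesimal version of the theorem and show that uniqueness fails when quadrilateral faces are allowed.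
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Circle packings on projective surfaces}

Throughout, $\Sigma_g$ is a closed oriented surface of genus $g\ge1$. A \emph{projective structure} on a surface is an atlas of charts to $\mathbb{CP}^1$, compatible with the orientation, whose transition maps are restrictions of M\"obius transformations; a surface with such a structure is a \emph{projective Riemann surface}. M\"obius transformations send circles to circles, so on such a surface one can speak of round disks although there is no metric. Euclidean and hyperbolic structures are projective structures, and their metric disks are round. A \emph{marking} of $S$ is an isotopy class of orientation-preserving homeomorphisms $\Sigma_g\to S$, and $\mathcal P_g$ denotes the space of marked projective structures on $\Sigma_g$ up to projective isomorphism isotopic to the identity.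

A \emph{triangulation} $\tau$ of $\Sigma_g$ is an embedded graph all of whose complementary regions are triangles. Loops and multiple edges are allowed, provided that the lift $\tilde\tau$ to the universal cover is a simplicial complex: every edge joins two distinct vertices, an edge is determined by its endpoints, and a face by its vertices. In particular all vertices have degree at least $3$. For example, the torus has such a triangulation with one vertex, three loops and two faces.

A \emph{disk} on a projective Riemann surface $S$ is a continuous map $\phi:\bar B\to S$ from a closed round disk $\bar B\subset\mathbb{CP}^1$ that is locally the inverse of a chart composed with a M\"obius transformation and is injective on the open disk $B$. Distinct boundary points may have the same image, which is then a \emph{self-tangency}. We identify a disk with its image.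

\begin{definition}\label{def:packing}
A \emph{circle packing with nerve $\tau$} on a marked projective Riemann surface $S$ of genus $g$ is a collection $P$ of disks, one for each vertex of $\tau$, with the following properties.
\begin{enumerate}
\item[(a)] The open disks are embedded and pairwise disjoint.
\item[(b)] The \emph{tangency points}, that is, the points where two closed disks meet or one closed disk meets itself, are in bijection with the edges of $\tau$. A loop corresponds to a self-tangency, and each of several parallel edges has its own tangency point.
\item[(c)] Choose an interior point in each disk and join it inside the disk to each tangency point on its boundary, for instance by hyperbolic geodesics of $B$. The resulting \emph{tangency graph}, which is well defined up to isotopy, is isotopic to $\tau$: a homeomorphism of $S$ isotopic to the identity carries $\tau$, viewed in $S$ through the marking, onto it.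
\end{enumerate}
\end{definition}

The complementary regions of the union of the disks are curvilinear triangles, one for each face of $\tau$; their closures are the \emph{interstices}. Let $\mathcal C_\tau$ be the moduli space of pairs $(S,P)$ as in Definition~\ref{def:packing}, two pairs being identified when a projective isomorphism isotopic to the identity, with respect to the markings, carries one packing to the other. The \emph{forgetting map} is
\[
\mathfrak f:\mathcal C_\tau\to\mathcal P_g,\qquad \mathfrak f(S,P)=S .
\]

\subsection{The problem and the result}

By the theorem of Koebe, Andreev and Thurston there is a unique marked Euclidean structure ($g=1$, up to scaling) or hyperbolic structure ($g\ge2$) on $\Sigma_g$, up to isometry isotopic to the identity, that admits a circle packing with nerve isotopic to $\tau$, and this packing is unique up to isometries isotopic to the identity. This gives a point of $\mathcal C_\tau$ whose image under $\mathfrak f$ has exactly one preimage. The problem, taken from the survey \cite{survey}, is the conjecture that the same holds over every point of the image: \emph{the forgetting map $\mathfrak f$ is injective.} We prove it for every $g\ge 1$ and every $\tau$.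

\begin{theorem}\label{thm:main}
Let $S$ be a marked projective Riemann surface of genus $g\ge1$ and let $P,P'$ be circle packings on $S$ with nerve $\tau$. If $g\ge2$, then $P=P'$. If $g=1$, then $P'=A(P)$ for some projective automorphism $A$ of $S$ isotopic to the identity. Hence $\mathfrak f$ is injective.
\end{theorem}

The last sentence follows from the others: if $\mathfrak f(S,P)=\mathfrak f(S_2,P_2)$, there is a projective isomorphism $S\to S_2$ isotopic to the identity, and we compare $P$ with the pull-back of $P_2$.

A count of parameters suggests this answer. A round disk depends on three real parameters and a tangency is one equation. If $\tau$ has $n_0$ vertices, $n_1$ edges and $n_2$ faces, then $3n_2=2n_1$, so $3n_0-n_1=3(n_0-n_1+n_2)=6-6g$. On a fixed surface there are therefore at least as many equations as unknowns. The count is not a proof. It says nothing about two solutions that are far apart, and it does not even exclude deformations: Theorem~\ref{thm:quad} exhibits a one-parameter family of packings on a fixed surface with $2$ disks and $4g$ tangencies, so $6-4g<0$ for $g\ge2$, whose tangency graph has quadrilateral faces. The triangles must enter the proof. That the equations of a triangulated packing do have no first-order solutions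 other than infinitesimal automorphisms of $S$ is Theorem~\ref{thm:inf}. These two complements are not used for Theorem~\ref{thm:main}.

\subsection{The method}\label{sub:method}

The proof is a fixed-point index argument in the spirit of He and Schramm. Suppose first that $P$ and $P'$ have no disk in common and are in general position. Lift both to the universal cover $X$, a plane with its Euclidean or hyperbolic metric, and choose a map $h$ without fixed points from the circles of $P$ to the circles of $P'$ that matches tangency points and commutes with the deck group. The vector pointing from $x$ to $h(x)$ descends to a nowhere vanishing vector field on the union of the circles in $S$. Extend it over each disk and each interstice with a single zero; the index of the zero is the winding number of $h(z)-z$ along the boundary of the piece. By the Poincar\'e--Hopf theorem these indices add up to $\chi(S)$. The index of a disk is nonnegative because two circles meet in at most two points, and $h$ can be chosen with nonnegative index on each interstice because a conformal map between triangles can match three corners. So $\chi(S)\ge0$ and $g=1$. On a flat torus this case does occur: for $P'=P+b$ and $h(z)=z+b$ the vector field is constant and all indices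 vanish.

For $g\ge2$ this shows that two packings have a disk in common, and the remaining task is to show that one common disk forces all disks to be common. The common disks span a subsurface $R$ on which no fixed-point-free $h$ is available. It contributes $\chi(R)$ to the count, and this number can be negative. The loss is recovered at the faces with exactly two common disks: there the third disk can only slide along the channel between them (Section~\ref{sec:strip}), and at half of these faces, at least, this produces an index equal to $1$. An Euler characteristic estimate (Section~\ref{sec:region}) shows that this gain always exceeds what the topology of $S\setminus R$ allows.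

\emph{Conventions.} A \emph{closed Jordan domain} is a closed topological disk in a plane. Jordan curves are positively oriented. If two closed Jordan domains meet exactly in an arc of both boundaries, their union is a closed Jordan domain, bounded by the two complementary arcs.

\section{The lifted packings}\label{sec:lift}

\subsection{Developing map and labels}

Let $\pi:X\to S$ be the universal cover and $\Gamma$ the deck group. Continuing a chart along paths gives a \emph{developing map} $\operatorname{dev}:X\to\mathbb{CP}^1$, a local homeomorphism whose local restrictions are projective charts. It is unique up to postcomposition with a M\"obius map, and $\operatorname{dev}\circ\gamma$ is again a developing map for $\gamma\in\Gamma$. In general $\operatorname{dev}$ is not injective, so the images of disjoint disks may overlap, and statements about round disks in $\mathbb{CP}^1$ have to be transported to $X$ with care. The tool is the following standard fact.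

\begin{lemma}\label{lem:section}
Let $K\subset\mathbb{CP}^1$ be connected and let $s_1,s_2:K\to X$ be continuous maps with $\operatorname{dev}\circ s_i=\mathrm{id}_K$. If $s_1$ and $s_2$ agree at one point, then $s_1=s_2$.
\end{lemma}

\begin{proof}
The set where they agree is closed, and it is open because $\operatorname{dev}$ is locally injective.
\end{proof}

By uniformization we identify $X$ with $\Omega\subset\mathbb C$, where $\Omega=\mathbb C$ if $g=1$ and $\Omega$ is the unit disk if $g\ge2$; the group $\Gamma$ acts by isometries of the Euclidean or hyperbolic metric.

Let $V,E,F$ be the sets of vertices, edges and faces of $\tilde\tau\subset X$, and let $P$ be a packing with nerve $\tau$. Lifting the isotopy in Definition~\ref{def:packing}(c) gives an orientation-preserving homeomorphism $H$ of $X$ that commutes with $\Gamma$ and carries $\tilde\tau$ onto the lifted tangency graph. Any such $H$ labels the lifted disks $D_v$, $v\in V$, tangency points $p_e$, $e\in E$, and interstices $T_f$, $f\in F$; we call this a \emph{labeled lift} of $P$ and put $C_v=\partial D_v$.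

\begin{lemma}\label{lem:basic}
A labeled lift has the following properties.
\begin{enumerate}
\item[(P1)] $D_v$ is a closed Jordan domain and $\operatorname{dev}$ maps it homeomorphically onto a closed round disk. Every $x\in D_v$ has arbitrarily small open neighborhoods $U$ on which $\operatorname{dev}$ is injective and $\operatorname{dev}(D_v\cap U)=\operatorname{dev}(D_v)\cap\operatorname{dev}(U)$; the same holds for $C_v$.
\item[(P2)] For $v\ne w$ we have $D_v\cap D_w=\{p_e\}$ if $e=vw\in E$, and $D_v\cap D_w=\emptyset$ otherwise. The point $p_e$ lies in no third disk. The tangency points on $C_v$ occur in the cyclic order of the edges of $\tilde\tau$ at $v$.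
\item[(P3)] $T_f$ is a closed Jordan domain bounded by three \emph{sides}. If $e,e'$ are the edges of $f$ at $v$, with $e'$ following $e$ counterclockwise, the side on $C_v$ is the arc running positively from $p_e$ to $p_{e'}$. It contains no other tangency point, and $\partial T_f$ runs through it from $p_{e'}$ to $p_e$. The sets $D_v$ and $T_f$ have disjoint interiors and form a locally finite cover of $X$.
\item[(P4)] $\gamma D_v=D_{\gamma v}$, $\gamma p_e=p_{\gamma e}$, $\gamma T_f=T_{\gamma f}$, and $\Gamma$ acts freely on $V$, $E$ and $F$.
\end{enumerate}
\end{lemma}

\begin{proof}
(P1) A disk $\phi$ lifts to $\tilde\phi:\bar B\to X$. The map $\operatorname{dev}\circ\tilde\phi$ is locally the restriction of a M\"obius map, and these maps agree on overlaps, so it is the restriction of one M\"obius map. Hence $\tilde\phi$ and $\operatorname{dev}|_{D_v}$ are injective. Let $U_0\ni x$ be open with $\operatorname{dev}|_{U_0}$ injective. Since $\operatorname{dev}|_{D_v}$ is a homeomorphism onto its image, there is an open $O\ni\operatorname{dev}(x)$ in $\operatorname{dev}(U_0)$ with $\operatorname{dev}(D_v)\cap O\subset\operatorname{dev}(D_v\cap U_0)$. Take $U=U_0\cap\operatorname{dev}^{-1}(O)$.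

(P2) The open disks in $X$ are pairwise disjoint, being lifts of disjoint embedded open disks. At a common boundary point of two of them the inner normals $\nu_1,\nu_2$, taken of unit length in a chart, are opposite, since otherwise $\nu_1+\nu_2$ points into both. Three vectors cannot be pairwise opposite, so each tangency point lies in exactly two disks, those at the ends of its edge. As $\tilde\tau$ is simplicial, two disks have one common point or none. The part of the tangency graph in $D_v$ is a star joining an interior point to the tangency points, and $H$ preserves orientation; this gives the cyclic order.

(P3) The star cuts $D_v$ into sectors, one for each corner of a face at $v$. The closed face $H(f)$ is a Jordan domain bounded by three edges. It contains the three sectors of its corners and no interior point of any other sector. Their outer arcs are crosscuts of $H(f)$ that form a Jordan curve, and what remains of $H(f)$ is the domain $T_f$ bounded by it. Since $D_v$ and $T_f$ lie on opposite sides of their common arc, $C_v$ and $\partial T_f$ induce opposite directions on it. Local finiteness holds because there are finitely many $\Gamma$-orbits of compact pieces.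

(P4) Equivariance holds since $H$ commutes with $\Gamma$. An element fixing $v$, $e$ or $f$ maps $D_v$, $p_e$ or $T_f$ to itself, so it has a fixed point in $X$ by Brouwer's theorem and is trivial.
\end{proof}

Adjacent disks develop without overlap.

\begin{lemma}\label{lem:adjacent}
If $e=vw\in E$, then after postcomposing $\operatorname{dev}$ with a M\"obius map we have $\operatorname{dev}(p_e)=\infty$, $\operatorname{dev}(D_v)=\{y\le0\}\cup\{\infty\}$ and $\operatorname{dev}(D_w)=\{y\ge1\}\cup\{\infty\}$, where $z=x+iy$. In particular $\operatorname{dev}(D_v)$ and $\operatorname{dev}(D_w)$ meet only at $\operatorname{dev}(p_e)$.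
\end{lemma}

\begin{proof}
Send $\operatorname{dev}(p_e)$ to $\infty$. The two round disks become closed half-planes together with $\infty$, and by (P1) and (P2) they meet near $\infty$ only at $\infty$. Two closed half-planes that intersect have unbounded intersection, so these two are disjoint, and a similarity brings them to the stated form.
\end{proof}

Near $p_e$ the complement of the two open disks thus consists of two \emph{cusps}, the two ends of the strip $0\le y\le1$. No other disk comes close to $p_e$, so by (P3) each cusp lies in one interstice, namely the one whose sides bound it; the two cusps belong to the two faces containing $e$.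

From now on $P$ and $P'$ are packings on $S$ with nerve $\tau$, with fixed labeled lifts; objects belonging to $P'$ carry a prime.

\begin{lemma}\label{lem:twopoints}
If $D_v\ne D'_v$, then $|C_v\cap C'_v|\le2$. Either all intersections are transverse, or there is exactly one common point, at which the curves are tangent with contact of order exactly one.
\end{lemma}

\begin{proof}
Suppose $C_v\cap C'_v\ne\emptyset$. If $\operatorname{dev}(C_v)=\operatorname{dev}(C'_v)$, then by (P1) the closed set $C_v\cap C'_v$ is open in both curves. So $C_v=C'_v$, and $D_v=D'_v$ because a Jordan curve in the plane bounds only one closed Jordan domain. Hence the two circles in $\mathbb{CP}^1$ are distinct. They cross transversely at two points or are tangent at a single point with different curvatures, and $\operatorname{dev}$ maps $C_v\cap C'_v$ injectively into their intersection.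
\end{proof}

\subsection{The main proposition}

Call a vertex $v$ \emph{frozen} if $D_v=D'_v$ and \emph{moving} otherwise, and let $V_0$ and $V_1$ be the $\Gamma$-invariant sets of frozen and of moving vertices.

\begin{proposition}\label{prop:main}
\begin{enumerate}
\item[(a)] If $V_0\neq\emptyset$, then $V_1=\emptyset$.
\item[(b)] If $V_0=\emptyset$, then $g=1$, and there is no $v$ with $D'_v\subset\operatorname{int}D_v$.
\end{enumerate}
\end{proposition}

The proof occupies Sections~\ref{sec:strip} to~\ref{sec:proof}. We first deduce the theorem. On a torus one uses the translations to make one pair of disks concentric; the last clause of (b) then forces them to be equal.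

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $g\ge2$, then $V_0\ne\emptyset$ by (b) and $V_1=\emptyset$ by (a), so $P=P'$.

Let $g=1$. Then $X=\mathbb C$ and $\Gamma$ is a lattice of translations. Recall that the Schwarzian derivative $(\phi''/\phi')'-\frac12(\phi''/\phi')^2$ of a locally injective meromorphic function $\phi$ is holomorphic, and that two such functions have the same Schwarzian if and only if they differ by postcomposition with a M\"obius map. The Schwarzian of $\operatorname{dev}$ is therefore entire and $\Gamma$-periodic, hence constant. The functions $z$ and $e^{\lambda z}$ have Schwarzians $0$ and $-\lambda^2/2$, so we may take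
\begin{equation}\label{eq:torusdev}
\operatorname{dev}(z)=z\qquad\text{or}\qquad\operatorname{dev}(z)=e^{\lambda z}\quad(\lambda\neq0).
\end{equation}
A translation $z\mapsto z+b$ acts on $\zeta=\operatorname{dev}(z)$ by $\zeta\mapsto\zeta+b$ or $\zeta\mapsto e^{\lambda b}\zeta$. It is projective and commutes with $\Gamma$, so it descends to a projective automorphism of $S$, isotopic to the identity through the translations by $sb$, $0\le s\le1$. Thus $P'+b$ is a packing with nerve $\tau$, and $H'+b$ gives it the labeled lift with disks $D'_v+b$.

Fix a vertex $v$. The round disk $\operatorname{dev}(D_v)$ omits $\infty$, and also $0$ in the second case, so it is a Euclidean disk with center $c$ and radius $r$, where $r<|c|$ in the second case. Its \emph{size}, defined as $r$ in the first case and $r/|c|$ in the second, does not change under translations of $X$. Exchanging $P$ and $P'$ if necessary, which replaces $A$ by $A^{-1}$, we may assume that the size of $D'_v$ is at most that of $D_v$. Let $x\in D_v$ and $x'\in D'_v$ be the points that develop to the centers, and put $b=x-x'$. Then $\operatorname{dev}(D'_v+b)$ is a disk with center $c$ contained in $\operatorname{dev}(D_v)$, and the inverses of $\operatorname{dev}|_{D_v}$ and $\operatorname{dev}|_{D'_v+b}$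 both send $c$ to $x$. By Lemma~\ref{lem:section} they agree on the smaller disk. So $D'_v+b\subset\operatorname{int}D_v$ if the sizes differ, and $D'_v+b=D_v$ if they are equal.

Apply Proposition~\ref{prop:main} to $P$ and $P'+b$. If the sizes differ, then $v$ is moving, so $V_0=\emptyset$ by (a), and the inclusion contradicts (b). Hence $v$ is frozen, all vertices are frozen by (a), and $P=P'+b$.
\end{proof}

\section{A disk between two frozen disks}\label{sec:strip}

A disk tangent to two given tangent disks has one degree of freedom left. This section makes that precise in $X$, where one first has to show that the relevant region develops injectively.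

\subsection{The strip picture}

Let $f$ be a face, $e$ an edge of $f$ and $w$ the opposite vertex. A \emph{strip coordinate} for $(f,e)$ is a developing map as in Lemma~\ref{lem:adjacent} in which the cusp of $T_f$ at $p_e$ is the right end $x\gg0$ of the strip. It exists, because $z\mapsto i-z$ exchanges the two half-planes and the two ends. We name the endpoints of $e$ so that $D_{u_1}$ develops to $\{y\le0\}\cup\{\infty\}$ and $D_{u_2}$ to $\{y\ge1\}\cup\{\infty\}$. For $m\in\mathbb R$ let $B_m$ be the closed disk with center $m+\frac i2$ and radius $\frac12$, let
\[
\widehat W_m=\Big\{0\le y\le1,\ x\ge m-\sqrt{\tfrac14-(y-\tfrac12)^2}\Big\}\cup\{\infty\},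
\]
and let $Q_m$ be the closure of $\widehat W_m\setminus B_m$, the part of the strip to the right of $B_m$; see Figure~\ref{fig:strip}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.1]
\fill[gray!25] (-1.4,-0.35) rectangle (3.4,0);
\fill[gray!25] (-1.4,1) rectangle (3.4,1.35);
\fill[gray!25] (2,0) .. controls (2.7,0) and (2.7,1) .. (2,1) -- (3.4,1) -- (3.4,0) -- cycle;
\draw[dotted] (2,0) -- (3.4,0) (2,1) -- (3.4,1);
\draw[very thick] (-1.4,0) -- (2,0) .. controls (2.7,0) and (2.7,1) .. (2,1) -- (-1.4,1);
\draw (0.5,0.5) circle (0.5);
\draw[dashed] (-0.2,0.5) circle (0.5);
\node at (0.65,0.5) {$D_w$};
\node at (-0.35,0.5) {$D'_w$};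
\node at (1.7,0.5) {$T_f^-$};
\node at (2.95,0.5) {$N_f$};
\node at (1,-0.18) {$D_{u_1}$};
\node at (1,1.18) {$D_{u_2}$};
\end{tikzpicture}
\caption{A face $f=(u_1,u_2,w)$ in a coordinate that sends the tangency point of $D_{u_1}$ and $D_{u_2}$ to $\infty$. The interstice $T_f=T_f^-\cup N_f$ is the part of the strip to the right of $D_w$. In a second packing with the same $D_{u_1}$ and $D_{u_2}$, the third disk $D'_w$ (dashed) is a horizontal translate of $D_w$; here $D_w\cup T_f\subset D'_w\cup T'_f$. The shaded set, which includes the neck region $N_f$, has the smooth boundary drawn in bold.}
\label{fig:strip}
\end{figure}

\begin{lemma}\label{lem:strip}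
In a strip coordinate for $(f,e)$ there is $m\in\mathbb R$ such that $\operatorname{dev}$ maps $D_w$, $T_f$ and $W=D_w\cup T_f$ homeomorphically onto $B_m$, $Q_m$ and $\widehat W_m$. The side of $T_f$ on $C_w$ goes to the right half of $\partial B_m$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:adjacent} the round disk $\operatorname{dev}(D_w)$ meets $\operatorname{dev}(D_{u_i})$ only at $\operatorname{dev}(p_{u_iw})$, and this point is not $\infty$ since $\operatorname{dev}$ is injective on $C_{u_i}$. So $\operatorname{dev}(D_w)$ is a Euclidean disk touching both half-planes from outside: it is $B_m$ for some $m$. Write $B=B_m$, $Q=Q_m$.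

\emph{The boundary of $T_f$.} The side on $C_{u_1}$ develops to an arc of $\{y=0\}\cup\{\infty\}$ from $\infty$ to $m$ that starts in the right end, so it is $\{y=0,\ x\ge m\}\cup\{\infty\}$. Likewise the side on $C_{u_2}$ develops to $\{y=1,\ x\ge m\}\cup\{\infty\}$. At $p_{u_1w}$ the cusp of $T_f$ is the one bounded by its side on $C_{u_1}$, hence the one to the right of $m$. The side on $C_w$ is the other boundary curve of this cusp, so it develops to the arc of $\partial B$ that leaves $m$ to the right and ends at $m+i$. Thus $\operatorname{dev}$ maps $\partial T_f$ homeomorphically onto $\partial Q$, side by side.

\emph{Local behavior.} Let $q\in\partial T_f$. If $q$ is interior to the side on $C_v$, then near $q$ the set $T_f$ is the complement of $\operatorname{int}D_v$, and near $\operatorname{dev}(q)$ the set $Q$ is the complement of $\operatorname{int}\operatorname{dev}(D_v)$. If $q$ is a corner, $T_f$ is near $q$ the cusp bounded by its two sides, and $Q$ is near $\operatorname{dev}(q)$ the cusp bounded by their images. By (P1), in both cases $\operatorname{dev}$ maps a neighborhood of $q$ in $T_f$ homeomorphically onto a neighborhood of $\operatorname{dev}(q)$ in $Q$, interior points going to interior points.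

\emph{Injectivity.} Glue $T_f$ to the closed disk $\mathbb{CP}^1\setminus\operatorname{int}Q$ along the boundary by $\operatorname{dev}$. The result is a sphere with a continuous map to $\mathbb{CP}^1$, equal to $\operatorname{dev}$ on $T_f$ and to the identity on the rest. By the previous paragraph the map is locally injective, hence a local homeomorphism by invariance of domain. A local homeomorphism from a compact connected surface to the sphere is a covering, hence a homeomorphism. So $\operatorname{dev}$ maps $T_f$ homeomorphically onto $Q$.

Finally $B\cap Q$ is the right half of $\partial B$, and its preimages in $D_w$ and in $T_f$ are both the common side. So $\operatorname{dev}$ is injective on the compact set $W$, with image $B\cup Q=\widehat W_m$.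
\end{proof}

The \emph{far arc} of $C_w$ with respect to $f$ is the closed arc that develops to the left half of $\partial B_m$. It joins $p_{u_1w}$ to $p_{u_2w}$, and by (P3) all other tangency points on $C_w$ lie in its interior.

\subsection{Sliding}

An edge is \emph{frozen}, \emph{mixed} or \emph{moving} if it has two, one or no frozen endpoints. A face has \emph{type} $j\in\{0,1,2,3\}$ if it has exactly $j$ frozen vertices. When we write a face of type $2$ as $f=(u_1,u_2,w)$, the vertex $w$ is the moving one and the strip coordinate is taken at the frozen edge $e=u_1u_2$.

For a frozen edge $p'_e=p_e$ by (P2). For a face of type $3$ we have $T'_f=T_f$, since by (P3) the sides are the same arcs. For a face of type $2$, the direction in which the side on $C_{u_1}$ leaves $p_e$ is prescribed by (P3), so $T_f$ and $T'_f$ occupy the same cusp at $p_e$, and one strip coordinate serves both packings.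

\begin{lemma}\label{lem:slide}
Let $f=(u_1,u_2,w)$ be of type $2$, let $W=D_w\cup T_f$ and $W'=D'_w\cup T'_f$, and let $m,m'$ be given by Lemma~\ref{lem:strip}. Then $m\neq m'$. If $m'<m$, then $W\subset W'$, both develop through the same homeomorphism $\operatorname{dev}|_{W'}$, and the far arc of $C'_w$ is disjoint from $W$. If $m'>m$, the same holds with the two packings exchanged.
\end{lemma}

\begin{proof}
Let $m'\le m$. Then $\widehat W_m\subset\widehat W_{m'}$, and the inverses of $\operatorname{dev}|_W$ and $\operatorname{dev}|_{W'}$ both send $\infty$ to $p_e$. By Lemma~\ref{lem:section} they agree on $\widehat W_m$, so $W\subset W'$. If $m'=m$, both $D_w$ and $D'_w$ are the image of $B_m$ under this inverse, which is impossible as $w$ is moving. If $m'<m$, the points of the left half of $\partial B_{m'}$ satisfy $x=m'-\sqrt{1/4-(y-1/2)^2}$ and so are not in $\widehat W_m=\operatorname{dev}(W)$. The case $m'\ge m$ is symmetric.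
\end{proof}

We call $f$ \emph{expanding}, or of sign $+$, if $W\subset W'$, and \emph{contracting}, or of sign $-$, if $W'\subset W$. A third frozen neighbor would block the sliding.

\begin{lemma}\label{lem:oneface}
Each moving vertex lies in at most one face of type $2$.
\end{lemma}

\begin{proof}
Suppose $w$ lies in $f=(u_1,u_2,w)$ and in a second face of type $2$. Distinct faces have distinct vertex sets, so $w$ has a frozen neighbor $u_3\ne u_1,u_2$. In the strip coordinate for $f$ put $B_3=\operatorname{dev}(D_{u_3})=\operatorname{dev}(D'_{u_3})$, $\mu=m+\frac i2$ and $a=m'-m\neq0$. By Lemma~\ref{lem:adjacent}, $B_3$ meets $B_m$ only at $q=\operatorname{dev}(p_{u_3w})$ and $B_{m'}$ only at $q'=\operatorname{dev}(p'_{u_3w})$. These points lie on the open left half circles: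
\begin{equation}\label{eq:left}
\operatorname{Re}(q-\mu)<0,\qquad\operatorname{Re}(q'-\mu-a)<0 .
\end{equation}
There are three possibilities for the round disk $B_3$.

If $B_3=\{|z-c|\le r\}$, then $|c-\mu|=|c-\mu-a|=r+\frac12$, so $\operatorname{Re}(c-\mu)=a/2$. The vectors $q-\mu$ and $q'-\mu-a$ are positive multiples of $c-\mu$ and $c-\mu-a$, whose real parts $a/2$ and $-a/2$ have opposite signs.

If $B_3=\{|z-c|\ge r\}\cup\{\infty\}$, then $|c-\mu|=|c-\mu-a|=r-\frac12$, so again $\operatorname{Re}(c-\mu)=a/2$. Now $q-\mu$ and $q'-\mu-a$ are positive multiples of $\mu-c$ and $\mu+a-c$, with real parts $-a/2$ and $a/2$.

If $B_3$ is a half-plane, the points $\mu$ and $\mu+a$ lie on the same side of its boundary line at distance $\frac12$. So the line is horizontal and $\operatorname{Re}(q-\mu)=0$.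

Each case contradicts \eqref{eq:left}.
\end{proof}

\subsection{The smallest cases}

Suppose a triangle of frozen edges encloses some moving vertices. If it encloses only one, that vertex lies in three faces of type $2$, against Lemma~\ref{lem:oneface}. In the next example the signs matter.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\coordinate (u1) at (90:2); \coordinate (u2) at (210:2); \coordinate (u3) at (330:2);
\coordinate (w1) at (270:0.5); \coordinate (w2) at (30:0.5); \coordinate (w3) at (150:0.5);
\fill[gray!25] (u2) -- (u3) -- (w1) -- cycle (u3) -- (u1) -- (w2) -- cycle (u1) -- (u2) -- (w3) -- cycle;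
\draw[very thick] (u1) -- (u2) -- (u3) -- cycle;
\draw (w1) -- (w2) -- (w3) -- cycle;
\draw (u2) -- (w1) -- (u3) -- (w2) -- (u1) -- (w3) -- (u2);
\node[above] at (u1) {$u_1$}; \node[left] at (u2) {$u_2$}; \node[right] at (u3) {$u_3$};
\node[below] at (w1) {$w_1$}; \node[above right=-2pt] at (w2) {$w_2$}; \node[above left=-2pt] at (w3) {$w_3$};
\end{tikzpicture}
\caption{Part of a nerve in which two packings share the disks at $u_1,u_2,u_3$ and differ at $w_1,w_2,w_3$. The three shaded faces have exactly two shared disks.}
\label{fig:octa}
\end{figure}

\begin{example}\label{ex:octa}
Suppose $\tilde\tau$ contains the configuration of Figure~\ref{fig:octa}, with $u_1,u_2,u_3$ frozen and $w_1,w_2,w_3$ moving. The faces $f_1=(u_2,u_3,w_1)$, $f_2=(u_3,u_1,w_2)$, $f_3=(u_1,u_2,w_3)$ are of type $2$. Two of them have the same sign, say $f_1$ and $f_2$, and after exchanging the packings they are contracting: both disks slide into their cusps. Put $W_i=D_{w_i}\cup T_{f_i}$. An interstice meets only the disks of its own vertices, and two interstices meet only at the tangency point of a common edge; hence $W_1\cap W_2=\{p_{w_1w_2}\}$. This point lies on the far arc of $C_{w_1}$, which is disjoint from $W'_1$. Therefore $D'_{w_1}\cap D'_{w_2}\subset W'_1\cap W_1\cap W_2=\emptyset$,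 although $w_1$ and $w_2$ are adjacent. The configuration cannot occur.
\end{example}

The direct argument needs $w_1$ and $w_2$ to be adjacent. The index count reaches the same contradiction without this. The region enclosed by the three frozen disks, with its cusps cut off, is a disk $M$, and the vector field of Section~\ref{sub:method} can be made transverse to $\partial M$ up to homotopy, so the indices of the pieces in $M$ add up to $\chi(M)=1$. All indices are nonnegative, and we shall see that each of the two nested pairs $W'_i\subset W_i$ contributes $1$, which gives $1\ge2$. In general, if there are $t$ faces of type $2$, at least $t/2$ of them have the same sign, and the inequality to be proved is $\chi(M)<t/2$.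

\section{The fixed-point index}\label{sec:index}

Let $J\subset\mathbb C$ be a Jordan curve and $\varphi:J\to\mathbb C$ a continuous map without fixed points. Its \emph{index} $\operatorname{ind}(\varphi)$ is the winding number of $\varphi(z)-z$ about $0$ as $z$ runs along $J$. We use four properties.
\begin{enumerate}
\item[(I1)] The index is invariant under homotopies through maps without fixed points.
\item[(I2)] It is $1/2\pi$ times the sum of the increments of $\arg(\varphi(z)-z)$ along the arcs of any subdivision of $J$, and an increment changes sign when the arc is reversed.
\item[(I3)] If $\varphi:J\to J''$ is an orientation-preserving homeomorphism of Jordan curves, then $\operatorname{ind}(\varphi^{-1})=\operatorname{ind}(\varphi)$, because $z-\varphi(z)$ and $\varphi(z)-z$ have the same winding number.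
\item[(I4)] If $\Theta$ is an orientation-preserving homeomorphism of a convex open set $O\supset J\cup\varphi(J)$, then $\operatorname{ind}(\Theta\varphi\Theta^{-1})=\operatorname{ind}(\varphi)$.
\end{enumerate}
For (I4), move $y$ along the ray from $x$ to a small distance $\delta(x)$ from $x$. This deforms $\{(x,y)\in O^2:x\ne y\}$ onto a copy of $O\times S^1$, so its fundamental group is $\mathbb Z$, generated by $y$ circling once around a fixed $x$. The winding numbers of $y-x$ and of $\Theta(y)-\Theta(x)$ are homomorphisms to $\mathbb Z$ with value $1$ on this generator, so they are equal.

We recall three standard theorems. \emph{Schoenflies}: a homeomorphism between Jordan curves on the sphere extends to a homeomorphism between closed complementary domains chosen at will, and one interior point may be given a prescribed interior image; in particular an orientation-preserving homeomorphism of $\mathbb C$ carries a given closed Jordan domain to the closed unit disk $\overline{\mathbb D}$. \emph{Theta-curve theorem}: three arcs on the sphere with common endpoints and otherwise disjoint have three complementary domains, bounded by the three pairs of arcs. \emph{Riemann--Carath\'eodory}: a closed Jordan domain is the image of $\overline{\mathbb D}$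 under a homeomorphism that is conformal in $\mathbb D$, and the images of three boundary points can be prescribed in positive cyclic order.

\begin{lemma}\label{lem:disk}
Let $D,D''\subset\mathbb C$ be closed Jordan domains with boundaries $J,J''$, and let $\varphi:J\to J''$ be an orientation-preserving homeomorphism without fixed points.
\begin{enumerate}
\item[(i)] If $D''\subset D$ or $D\subset D''$, then $\operatorname{ind}(\varphi)=1$.
\item[(ii)] If $|J\cap J''|\le2$, then $\operatorname{ind}(\varphi)\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By (I3) we may assume $D''\subset D$, and by (I4) that $D=\overline{\mathbb D}$. For $0\le s\le1$ and $|z|=1$ the equation $s\varphi(z)=z$ forces $s=1$ and $\varphi(z)=z$. So the index is the winding number of $-z$, which is $1$.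

(ii) \emph{Disjoint interiors.} Take $D=\overline{\mathbb D}$. Points of $J''$ are limits of points of $\operatorname{int}D''$, so $J''$ misses $\mathbb D$. If $\varphi(z)=sz$ with $0\le s\le1$, then $|\varphi(z)|=1$, so $s=1$ and $\varphi(z)=z$. Hence the index is the winding number of $J''$ about $0\notin D''$, which is $0$.

\emph{Reduction.} Each component of $J\setminus J''$ lies inside or outside $J''$. If all lie inside, then $D\subset D''$. If all lie outside, the connected set $\operatorname{int}D''$ misses $J$, so $D''\subset D$ or the interiors are disjoint. These cases are settled, and they include $|J\cap J''|\le1$, when $J\setminus J''$ is connected. There remains the case $J\cap J''=\{x,y\}$ with one open arc $\alpha$ of $J$ inside $J''$ and the other, $\beta$, outside. Name the points so that $\alpha$ runs positively from $x$ to $y$.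

\emph{Normalization.} The two open arcs of $J''\setminus\{x,y\}$ cannot both lie inside $J$, for then $D''\subset D$ and $J$ misses $\operatorname{int}D''$, contrary to the position of $\alpha$. They cannot both lie outside, for then $\operatorname{int}D$ misses $J''$, so either $D\subset D''$, contrary to the position of $\beta$, or the interiors are disjoint, which is impossible since points of $\alpha\subset\operatorname{int}D''$ are limits of points of $\operatorname{int}D$. Let $\iota$ be the arc inside $J$ and $o$ the arc outside. By the theta-curve theorem $\iota$ cuts $\operatorname{int}D$ into domains bounded by $\alpha\cup\iota$ and $\beta\cup\iota$ (with $x,y$ added), and $o$ cuts the exterior of $J$ on the sphere into domains bounded by $\alpha\cup o$ and $\beta\cup o$. The domain bounded by $\alpha\cup o$ misses $J''$ and accumulates on $\alpha$, so it lies in $\operatorname{int}D''$. Hence $\infty$ lies in the domain bounded by $\beta\cup o$. The model pair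
\[
J_*=\{e^{i\theta}\},\qquad J''_*=\{(1+\tfrac12\sin\eta)e^{i\eta}\}
\]
has this configuration with $x_*=1$, $y_*=-1$, with $\alpha_*,\beta_*$ the upper and lower halves of $J_*$, and with $o_*,\iota_*$ the parts $0<\eta<\pi$ and $\pi<\eta<2\pi$ of $J''_*$. Map the four arcs homeomorphically to their counterparts with $x\mapsto x_*$, $y\mapsto y_*$, and extend over the four domains with $\infty\mapsto\infty$. The resulting homeomorphism of $\mathbb C$ carries $D$ to $\overline{\mathbb D}$ and the positive direction of $J$ to that of $J_*$, so it preserves orientation. By (I4) we may assume $J=J_*$ and $J''=J''_*$.

\emph{The model.} Write $\varphi(e^{i\theta})=(1+\frac12\sin\eta)e^{i\eta}$ with $\eta=\eta(\theta)$ increasing and $\eta(\theta+2\pi)=\eta(\theta)+2\pi$. Then $\zeta(\theta)=\ln(1+\frac12\sin\eta)+i(\eta-\theta)$ is a closed loop and $\varphi(z)-z=z(e^\zeta-1)$. The zeros of $e^\zeta-1$ are simple and form the set $2\pi i\mathbb Z$, so by the argument principle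
\[
\operatorname{ind}(\varphi)=1+\sum_{k\in\mathbb Z}\operatorname{wind}(\zeta,2\pi ik).
\]
Let $\eta(\theta_0)=0$ and $\eta(\theta_1)=\pi$, so that $\theta_0<\theta_1<\theta_0+2\pi$. The loop lies in the right half-plane for $\theta_0<\theta<\theta_1$ and in the left half-plane for $\theta_1<\theta<\theta_0+2\pi$. It crosses the imaginary axis at $iy_0$ and $iy_1$, where $y_0=-\theta_0$ and $y_1=\pi-\theta_1$ are not in $2\pi\mathbb Z$ since $\varphi$ fixes neither $1$ nor $-1$. Its winding number about $2\pi ik$ is $+1$ if $y_0<2\pi k<y_1$, is $-1$ if $y_1<2\pi k<y_0$, and is $0$ otherwise. As $|y_1-y_0|=|\pi-(\theta_1-\theta_0)|<\pi$, at most one $k$ contributes, and $\operatorname{ind}(\varphi)\ge0$.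
\end{proof}

For interstices the boundaries may cross many times, and the index depends on the map. We choose it close to a conformal map, whose index counts the zeros of a holomorphic function.

\begin{lemma}\label{lem:triangle}
Let $T,T''\subset\mathbb C$ be closed Jordan domains with corners $a_1,\dots,a_k\in\partial T$ and $b_1,\dots,b_k\in\partial T''$ in positive cyclic order, $k\in\{2,3\}$. Let $A_i$ and $B_i$ be the sides running positively from $a_i$ to $a_{i+1}$ and from $b_i$ to $b_{i+1}$. Assume that $a_i\neq b_i$ and that $A_i\cap B_i$ is finite for all $i$. Then there is an orientation-preserving homeomorphism $\varphi:\partial T\to\partial T''$ without fixed points, with $\varphi(a_i)=b_i$ and $\operatorname{ind}(\varphi)\ge0$. If $A_i\cap B_i=\emptyset$, then $\varphi|_{A_i}$ may be replaced by any homeomorphism $A_i\to B_i$ with the same endpoint values, and these properties persist.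
\end{lemma}

\begin{proof}
The last statement follows from (I1): two maps $A_i\to B_i$ with the same endpoint values are homotopic relative to the endpoints inside the arc $B_i$, which misses $A_i$. If $k=2$, add corners $a$ and $b\neq a$ in the interiors of $A_1$ and $B_1$. So let $k=3$.

Let $\omega:\overline{\mathbb D}\to T$ and $\omega'':\overline{\mathbb D}\to T''$ be Riemann--Carath\'eodory maps with $\omega^{-1}(a_i)=\omega''^{-1}(b_i)$, and put $G_s(z)=\omega''(e^{is}\omega^{-1}(z))$. Then $G_0(a_i)=b_i$, $G_0(A_i)=B_i$, and $G_s\to G_0$ uniformly as $s\to0$. The map $G_0$ may have fixed points on $\partial T$; a small rotation removes them, and the corners are then corrected locally. Choose $\delta>0$ with $|a_i-b_i|>3\delta$, and open arcs $U_i\ni a_i$ of $\partial T$ with disjoint closures such that $|z-a_i|<\delta$ and $|G_0(z)-b_i|<\delta$ on $\overline U_i$. For small $s$: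
\begin{itemize}
\item $|G_s(z)-b_i|<2\delta$ on $\overline U_i$, so $G_s$ has no fixed point there;
\item $b_i\in G_s(U_i)$, since $G_s^{-1}(b_i)=\omega(e^{-is}\omega^{-1}(a_i))\to a_i$;
\item $G_s$ maps $A_i\setminus(U_i\cup U_{i+1})$, a compact subset of the open side, into $B_i$.
\end{itemize}
So the fixed points of $G_s$ on $\partial T$ lie in the finite set $\bigcup_i(A_i\cap B_i)$. A given point $z$ of this set is fixed by $G_s$ only if $e^{is}\omega^{-1}(z)=\omega''^{-1}(z)$, which holds for at most one $s$ modulo $2\pi$. Fix a small $s$ for which $G=G_s$ has no fixed point on $\partial T$.

The function $\xi\mapsto G(\omega(\xi))-\omega(\xi)$ is continuous on $\overline{\mathbb D}$, holomorphic in $\mathbb D$ and nonzero on an annulus $r_0\le|\xi|\le1$. Its winding number on $|\xi|=1$ equals that on $|\xi|=r_0$, which is the number of zeros in $|\xi|<r_0$. Thus $\operatorname{ind}(G|_{\partial T})\ge0$.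

Let $\varphi=G$ outside $\bigcup_iU_i$, and on $\overline U_i$ let $\varphi$ be a homeomorphism onto $G(\overline U_i)$ with the same endpoint values as $G$ and $\varphi(a_i)=b_i$. On $\overline U_i$ both $\varphi(z)$ and $G(z)$ lie in the open disk of radius $2\delta$ about $b_i$, which does not contain $z$. So the linear homotopy from $G$ to $\varphi$ has no fixed points, and $\operatorname{ind}(\varphi)=\operatorname{ind}(G|_{\partial T})\ge0$.
\end{proof}

\begin{remark}\label{rem:rectangles}
Both bounds are needed. Let $T=[-2,2]\times[-1,1]$, $T''=[-1,1]\times[-2,2]$ and $\varphi(x,y)=(x/2,2y)$ on $\partial T$. Then $\varphi(z)-z=(-x/2,y)$ has winding number $-1$. The boundaries meet in the four points $(\pm1,\pm1)$, so Lemma~\ref{lem:disk}(ii) fails for four intersections. Corresponding sides are disjoint, so every homeomorphism matching the four corners in this way has index $-1$, and Lemma~\ref{lem:triangle} fails for $k=4$.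
\end{remark}

\section{The frozen region}\label{sec:region}

In this section only the packing $P$ is used, and $V=V_0\sqcup V_1$ may be \emph{any} partition into $\Gamma$-invariant sets; the words frozen, mixed, moving and type refer to it. A \emph{frozen point} is a point $p_e$ with $e$ frozen, and $t$ is the number of $\Gamma$-orbits of faces of type $2$.

The union of the frozen disks and of the interstices of type $3$ is pinched at the frozen points. To obtain a smooth subsurface we fill the tips of the cusps of the faces of type $2$. Fix a smooth curve $\kappa\subset\mathbb C$ consisting of the half-lines $\{y=0,\,x\le-1\}$ and $\{y=1,\,x\le-1\}$ and an arc $\kappa_0$ from $-1$ to $-1+i$ whose interior lies in $\{0<y<1,\ -1\le x\le0\}$. Let $f=(u_1,u_2,w)$ be of type $2$, take a strip coordinate and $m$ as in Lemma~\ref{lem:strip}, and let $L-1>m+\frac12$. The \emph{neck region} $N_f\subset T_f$ is the preimage under $\operatorname{dev}|_{T_f}$ of the closed part of the strip to the right of $\kappa+L$, together with $\infty$, and the \emph{neck} at $e=u_1u_2$ in $f$ is the preimage of $\kappa_0+L$; see Figure~\ref{fig:strip}. The neck has one end on $C_{u_1}$ and one on $C_{u_2}$, and these ends are not tangency points. We choose $N_f$ for one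 face in each orbit and put $N_{\gamma f}=\gamma N_f$, which is possible by (P4). Define
\[
\tilde R=\bigcup_{u\in V_0}D_u\ \cup\bigcup_{f\text{ of type }3}T_f\ \cup\bigcup_{f\text{ of type }2}N_f ,
\]
and let $T_f^-$ be the closure of $T_f\setminus N_f$ if $f$ has type $2$, and $T_f^-=T_f$ if $f$ has type $0$ or $1$. By Lemma~\ref{lem:strip}, $T_f^-$ is a closed Jordan domain. For type $2$ it has two corners $p_{u_1w},p_{u_2w}$ and two sides: the side of $T_f$ on $C_w$, and the arc made of a part of $C_{u_1}$, the neck and a part of $C_{u_2}$.

\begin{lemma}\label{lem:R}
\begin{enumerate}
\item[(a)] $\tilde R$ is the preimage of a compact subsurface $R\subset S$ with smooth boundary. The preimage $\tilde M$ of $M=\overline{S\setminus R}$ is the union of the sets $D_w$, $w\in V_1$, and $T_f^-$, $f$ of type at most $2$. The point $p_e$ lies in $\operatorname{int}\tilde R$, in $\partial\tilde R$ or outside $\tilde R$ according as $e$ is frozen, mixed or moving.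
\item[(b)] If $u\in V_0$ has no frozen neighbor, then $C_u$ is a component of $\partial\tilde R$. Otherwise let $I\subset C_u$ be an open arc running positively from a frozen point $p_e$ to the next frozen point $p_{e'}$ on $C_u$, where $e'=e$ is allowed. Then $I\cap\partial\tilde R$ is empty, or it is a closed arc, called a \emph{boundary arc}, that joins an end of a neck at $e$ to an end of a neck at $e'$ and contains in its interior all tangency points on $I$.
\item[(c)] Every component of $\partial\tilde R$ is a full circle as in \emph{(b)} or consists of boundary arcs and necks in alternation.
\end{enumerate}
\end{lemma}

\begin{proof}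
(a) We examine $\tilde R$ near each point where pieces meet. Both faces at a frozen edge have type $2$ or $3$, so both cusps at a frozen point are filled. Both faces at a mixed edge $uw$ have type $1$ or $2$, and neck regions stay away from $p_{uw}$, so $\tilde R=D_u$ near $p_{uw}$. A point $p_e$ with $e$ moving lies in no piece of $\tilde R$. Let $q$ be an interior point of the side of $T_f$ on $C_u$, $u\in V_0$. If $f$ has type $3$, then $q\in\operatorname{int}\tilde R$; if $f$ has type $1$, then $\tilde R=D_u$ near $q$. If $f$ has type $2$, then near $q$, and near any point of the neck, $\tilde R$ develops to one side of the smooth curve $\kappa+L$ or to a full neighborhood. So $\tilde R$ is a closed $\Gamma$-invariant subsurface with smooth boundary. The listed pieces $D_w$ and $T_f^-$ cover $X\setminus\tilde R$, their union is closed, and each is the closure of its interior, which misses $\tilde R$.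

(b) If $u$ has no frozen neighbor, all edges at $u$ are mixed and all faces at $u$ have type $1$, so $C_u\subset\partial\tilde R$ by (a). Otherwise let $uw_1,\dots,uw_k$ be the edges at $u$ strictly between $e$ and $e'$; they are mixed. If $k=0$, then $e\ne e'$ because the degree is at least $3$, and $I$ is an open side of a face of type $3$. If $k\ge1$, the face containing $e$ and $uw_1$ and the face containing $uw_k$ and $e'$ have type $2$, the faces in between have type $1$, and $I\cap\partial\tilde R$ is obtained from $I$ by removing an initial and a final piece, ending at the necks in the two faces of type $2$.

(c) By (a), $\partial\tilde R$ is a $1$-manifold contained in the union of the necks and the frozen circles. Now use (b).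
\end{proof}

\begin{lemma}\label{lem:euler}
If $V_0\ne\emptyset$ and $V_1\ne\emptyset$, then $\chi(S)-\chi(R)=\chi(M)<t/2$.
\end{lemma}

\begin{proof}
The equality holds because $R\cap M$ is a union of circles. Let $M_j$ be the components of $M$ and $t_j$ the number of necks on $\partial M_j$, so that $\sum_jt_j=t$. Since $S$ is connected and $R,M$ are nonempty, every component of $R$ and of $M$ has nonempty boundary. So $M_j$ is a disk or $\chi(M_j)\le0$.

\emph{Claim: if $M_j$ is a disk, then $t_j\ge3$.} Lift $M_j$ homeomorphically to a closed Jordan domain $\tilde M_j\subset X$. Its boundary $\beta$ is a component of $\partial\tilde R$ with $t_j$ necks, and its interior misses $\tilde R$. So $\beta$ cannot be the boundary of a closed Jordan domain contained in $\tilde R$, since such a domain would equal $\tilde M_j$.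

If $t_j=0$, then $\beta=C_u=\partial D_u$ for a frozen $u$, which is excluded.

If $t_j=1$, then both ends of the neck lie on the single boundary arc, hence on one circle $C_u$. Since the ends are not tangency points, both endpoints of the edge of this neck equal $u$, and $\tilde\tau$ would have a loop.

If $t_j=2$, there are two boundary arcs, on $C_{u_1}$ and $C_{u_2}$, and both necks join these circles. As $\tilde\tau$ is simplicial, both are necks at the one edge $e=u_1u_2$, in the two faces $f,f'$ containing it. In Lemma~\ref{lem:R}(b), the arc $I\subset C_{u_i}$ containing the boundary arc then runs from $p_e$ to $p_e$, so $I=C_{u_i}\setminus\{p_e\}$. Attach $N_f$, then $N_{f'}$, then $D_{u_2}$ to $D_{u_1}$; each meets the previous union in a boundary arc of both. So $D_{u_1}\cup N_f\cup N_{f'}\cup D_{u_2}\subset\tilde R$ is a closed Jordan domain, bounded by the two necks and the two boundary arcs, that is, by $\beta$. This is excluded, and the claim is proved.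

It follows that $t_j/2-\chi(M_j)$ is at least $\frac12$ if $M_j$ is a disk and at least $0$ otherwise. Suppose $t/2-\chi(M)\le0$. Then no $M_j$ is a disk, $t=0$ and $\chi(M)=0$. Without necks, every component of $\partial\tilde R$ is a full circle $C_u$, and then $D_u$ is open and closed in $\tilde R$, hence a component of $\tilde R$, which projects homeomorphically by (P4). Every component of $R$ has boundary, so all of them are disks, and $\chi(S)=\chi(R)>0$. This contradicts $g\ge1$.
\end{proof}

\section{Proof of Proposition~\ref{prop:main}}\label{sec:proof}

Let $V_0=\{v:D_v=D'_v\}$ again, and assume $V_1\neq\emptyset$; the set $V_0$ may be empty. For a face of type $2$ choose $L-1>\max(m,m')+\frac12$. By Lemma~\ref{lem:slide} the neck region $N_f$ is then the same set for $P$ and $P'$, so $\tilde R$ is the same, and Lemma~\ref{lem:R} holds for both packings. For $f=(u_1,u_2,w)$ of type $2$ put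
\[
W^-=D_w\cup T_f^-,\qquad W'^-=D'_w\cup T'^-_f .
\]
These closed Jordan domains are the closures of $W\setminus N_f$ and $W'\setminus N_f$. They miss $\operatorname{int}\tilde R$, they are nested like $W$ and $W'$, and $\partial W^-$ consists of the far arc of $C_w$ and an arc of $\partial\tilde R$; the same holds for $\partial W'^-$. Let $t_+$ and $t_-$ be the numbers of orbits of expanding and contracting faces, and choose $\sigma\in\{+,-\}$ with $t_\sigma\ge t/2$.

\subsection{Perturbing the second packing}

A map matching the two packings must send $\partial\tilde R$ to itself and may be forced to fix tangency points $p_e=p'_e$. We therefore move $P'$ by a small diffeomorphism $\psi$ that pushes $\partial\tilde R$ off itself. For the Poincar\'e--Hopf count it must push to the same side everywhere. Pushing into $R$ enlarges $W'^-$ and makes the inclusion $W^-\subset W'^-$ strict at expanding faces; pushing out of $R$ does the same for the opposite inclusion at contracting faces. One cannot have both, and this is why only $t_\sigma$ faces are gained.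

Choose a smooth vector field $Y$ on $S$ that along $\partial R$ points strictly into $R$ if $\sigma=+$ and strictly out of $R$ if $\sigma=-$, and that is nonzero at the points $\pi(p_e)$ with $e$ moving. These finitely many points are not in $R$, so a partition of unity provides $Y$. Let $\psi_s$ be the flow of the lifted field on $X$. It commutes with $\Gamma$, and $\psi_s\to\mathrm{id}$ in $C^2$ on compact sets as $s\to0$.

\begin{lemma}\label{lem:eps}
For small $\varepsilon>0$ the map $\psi=\psi_\varepsilon$ has the following properties.
\begin{enumerate}
\item[(E1)] For $0<s\le\varepsilon$: $\psi_s(\partial\tilde R)\subset\operatorname{int}\tilde R$ if $\sigma=+$, and $\psi_{-s}(\partial\tilde R)\subset\operatorname{int}\tilde R$ if $\sigma=-$. In both cases $\psi_s(\partial\tilde R)\cap\partial\tilde R=\emptyset$.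
\item[(E2)] $\psi(p'_e)\ne p_e$ for every edge $e$ that is not frozen.
\item[(E3)] $|C_w\cap\psi(C'_w)|\le2$ for every $w\in V_1$.
\item[(E4)] For every face of type $2$ and sign $\sigma$: $W^-\subset\psi(W'^-)$ if $\sigma=+$, and $\psi(W'^-)\subset W^-$ if $\sigma=-$.
\item[(E5)] If $D'_v\subset\operatorname{int}D_v$, then $\psi(D'_v)\subset D_v$.
\end{enumerate}
\end{lemma}

\begin{proof}
All conditions are $\Gamma$-invariant, so each has to be checked for finitely many objects.

(E1) Let $d$ be a smooth function near $\partial R$, vanishing on $\partial R$ with nonzero differential and positive in $\operatorname{int}R$. Then $\sigma\,Yd>0$ near the compact set $\partial R$, so $d$ increases for a short time along the flow of $\sigma Y$. If $\sigma=-$, apply $\psi_s$ to $\psi_{-s}(\partial\tilde R)\cap\partial\tilde R=\emptyset$.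

(E2) If $e$ is mixed, then $p_e,p'_e\in\partial\tilde R$ and (E1) applies. If $e$ is moving and $p_e\ne p'_e$, use continuity. If $e$ is moving and $p_e=p'_e$, then $\psi_s(p_e)\neq p_e$ for small $s>0$ because $Y(p_e)\ne0$.

(E3) Let $c'$ be a smooth regular parametrization of $C'_w$, and near a point of $C_w\cap C'_w$ let $\nu$ be a smooth function with nonzero differential and zero set $C_w$. By Lemma~\ref{lem:twopoints}, either $\nu\circ c'$ has nonzero first derivative at each of at most two common points, or it has nonzero second derivative at the only common point. These derivatives stay nonzero on small parameter intervals, also for $\nu\circ\psi\circ c'$ when $\varepsilon$ is small. By Rolle's theorem $\nu\circ\psi\circ c'$ has at most one zero in each interval in the first case and at most two zeros in the second. The rest of $C'_w$ is compact and disjoint from $C_w$, and so is its image under $\psi$.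

(E4) Let $\sigma=+$, so $W^-\subset W'^-$. By Lemma~\ref{lem:slide} the far arc of $C'_w$ misses $W^-$, and so does its image under $\psi$. By (E1) the rest of $\partial W'^-$ is moved into $\operatorname{int}\tilde R$, which misses $W^-$. So the connected set $W^-$ misses the Jordan curve $\psi(\partial W'^-)$. A fixed interior point $z$ of $W^-$ is interior to $W'^-$, so $\psi^{-1}(z)\in W'^-$ for small $\varepsilon$. Hence $W^-\subset\psi(W'^-)$. For $\sigma=-$ the same argument with the packings exchanged and $\psi_{-\varepsilon}$ in place of $\psi$ gives $W'^-\subset\psi_{-\varepsilon}(W^-)$; apply $\psi$.

(E5) holds by compactness.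
\end{proof}

\subsection{The matching map}

Let $\tilde Z=\partial\tilde R\cup\bigcup_{w\in V_1}C_w$. It contains the boundaries of all the pieces $D_w$ and $T_f^-$ of $\tilde M$.

\begin{lemma}\label{lem:h}
There is a continuous map $h:\tilde Z\to X$ without fixed points, commuting with $\Gamma$, such that:
\begin{enumerate}
\item[(a)] $h=\psi\circ\rho_1$ on $\partial\tilde R$, where $\rho_s$, $0\le s\le 1$, is an isotopy of $\partial\tilde R$ commuting with $\Gamma$ and $\rho_0=\mathrm{id}$;
\item[(b)] $h$ restricts to orientation-preserving homeomorphisms $C_w\to\psi(C'_w)$ for $w\in V_1$, $\partial T_f^-\to\psi(\partial T'^-_f)$ for $f$ of type at most $2$, and $\partial W^-\to\psi(\partial W'^-)$ for $f$ of type $2$;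
\item[(c)] the indices $\operatorname{ind}(w)$ of $h|_{C_w}$ and $\operatorname{ind}(f)$ of $h|_{\partial T_f^-}$ are nonnegative and constant on $\Gamma$-orbits;
\item[(d)] $\operatorname{ind}(w)+\operatorname{ind}(f)=1$ if $f=(u_1,u_2,w)$ has type $2$ and sign $\sigma$, and $\operatorname{ind}(v)=1$ if $D'_v\subset\operatorname{int}D_v$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{On $\partial\tilde R$.} We define $\rho_s$ on the pieces in Lemma~\ref{lem:R}(c) so that $\rho_1(p_e)=p'_e$ for mixed $e$. On necks $\rho_s=\mathrm{id}$. A boundary arc on $C_u$ lies between frozen points $p_e$ and $p_{e'}$ and contains in its interior the points $p_{uw}$ and the points $p'_{uw}$ for the edges $uw$ between $e$ and $e'$, in the same order by (P2). Let $\rho_1$ be a homeomorphism of the arc fixing its ends with $p_{uw}\mapsto p'_{uw}$; it is isotopic to the identity relative to the ends. On a full circle $C_u$ let $\rho_1$ be an orientation-preserving homeomorphism with $p_{uw}\mapsto p'_{uw}$, which exists by (P2) and is isotopic to the identity. Make these choices once in each orbit and transport them by $\Gamma$. Put $h=\psi\circ\rho_1$. It has no fixed point by (E1).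

\emph{On the moving circles.} Let $f$ have type at most $2$ and apply Lemma~\ref{lem:triangle} to $T_f^-$ and $\psi(T'^-_f)$. The corners are the points $p_e$ and $\psi(p'_e)$ for the edges $e$ of $f$ that are not frozen: three for types $0$ and $1$, two for type $2$. By (P3) corners and sides occur in the same order on the two boundaries, and corresponding corners are distinct by (E2). A side on $C_w$, $w\in V_1$, meets the corresponding side on $\psi(C'_w)$ in at most two points by (E3). For types $1$ and $2$ there is one further side. It lies in $\partial\tilde R$, it misses the corresponding side, which lies in $\psi(\partial\tilde R)$, and $\rho_1$ maps it onto the side of $T'^-_f$ in $\partial\tilde R$, since $\rho_1$ preserves directions, matches tangency points and fixes necks. On this side we use $\psi\circ\rho_1$, as the last sentence of Lemma~\ref{lem:triangle} permits. Do this for one face in each orbit and transport by $\Gamma$. Each arc of $C_w$ between consecutive tangency points is a side of exactly one $T_f^-$, and at tangency points all definitions give $h(p_e)=\psi(p'_e)$. So $h$ is well defined, continuous and free of fixed points, and it maps each side homeomorphically onto the corresponding side. This gives (a) and (b).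

(c) Invariance follows from (I4) with $O=\Omega$. Then $\operatorname{ind}(f)\ge0$ by Lemma~\ref{lem:triangle}, and $\operatorname{ind}(w)\ge0$ by (E3) and Lemma~\ref{lem:disk}(ii).

(d) The curves $C_w$ and $\partial T_f^-$ run through their common arc in opposite directions, so by (I2) the sum is the index of $h|_{\partial W^-}$, which is $1$ by (E4) and Lemma~\ref{lem:disk}(i). The second statement follows from (E5) and the same lemma.
\end{proof}

\subsection{The index sum}

The index of an isolated zero of a continuous vector field is its winding number, in an oriented chart, along a Jordan curve surrounding this zero and no other. The Poincar\'e--Hopf theorem says that on a compact surface the indices of a continuous field with finitely many zeros add up to the Euler characteristic, provided that the field points outward along the boundary. A field and its negative have the same winding numbers, so the theorem also holds for fields pointing inward along the whole boundary.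

\begin{lemma}\label{lem:sum}
With sums over representatives of the $\Gamma$-orbits of moving vertices and of faces of type at most $2$,
\begin{equation}\label{eq:sum}
\chi(S)=\chi(R)+\sum_w\operatorname{ind}(w)+\sum_f\operatorname{ind}(f).
\end{equation}
\end{lemma}

\begin{proof}
In the Euclidean or hyperbolic plane $X$ the exponential map $\exp_x:T_xX\to X$ is a diffeomorphism depending smoothly on $x$ and commuting with isometries. So $\mathcal V(x)=\exp_x^{-1}(h(x))$ is a continuous, nowhere vanishing, $\Gamma$-invariant vector field along $\tilde Z$. Regard its values as complex numbers through $\Omega\subset\mathbb C$. The function $(\exp_x(s\mathcal V(x))-x)/s$, $0<s\le1$, is nonzero, equals $h(x)-x$ at $s=1$, and extends continuously by $\mathcal V(x)$ to $s=0$. Hence the winding number of $\mathcal V$ along $C_w$ or $\partial T_f^-$ is $\operatorname{ind}(w)$ or $\operatorname{ind}(f)$.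

For each representative piece $D_w$ or $T_f^-$ take an orientation-preserving homeomorphism $\Theta$ from $\overline{\mathbb D}$ onto it and put $\mathcal V(\Theta(r\xi))=r\,\mathcal V(\Theta(\xi))$ for $|\xi|=1$, $0\le r\le1$. This extension has the single zero $\Theta(0)$, with index the winding number along the boundary. Transporting by $\Gamma$ and projecting, we obtain a continuous field on $M$ whose indices add up to the two sums in \eqref{eq:sum}.

Along $\partial\tilde R$ the fields $\exp_x^{-1}(\psi\rho_s(x))$, $1\ge s\ge0$, followed by $\exp_x^{-1}(\psi_s(x))/s$, $\varepsilon\ge s>0$, which tend to $Y(x)$ as $s\to0$, are $\Gamma$-invariant and nowhere zero by (E1). Up to a positive factor they form a homotopy from $\mathcal V$ to $Y$ along $\partial R$. Spread this homotopy over a collar of $\partial R$ in $R$, using the product structure of the collar to identify tangent planes. On the inner boundary of the collar the field points everywhere inward or everywhere outward with respect to the remaining surface, which is diffeomorphic to $R$. Extend it there with finitely many zeros; their indices add up to $\chi(R)$. The Poincar\'e--Hopf theorem on $S$ gives \eqref{eq:sum}.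
\end{proof}

\subsection{Conclusion}

(a) Suppose that $V_0$ and $V_1$ are both nonempty. If the moving vertices $w_1,w_2$ of two faces $f_1,f_2$ of type $2$ satisfy $w_2=\gamma w_1$, then $f_2=\gamma f_1$ by Lemma~\ref{lem:oneface}. So the $t_\sigma$ orbits of faces of sign $\sigma$ and the orbits of their moving vertices give $t_\sigma$ disjoint pairs of terms in \eqref{eq:sum}, each with sum $1$, and all other terms are nonnegative. Hence $\chi(S)-\chi(R)\ge t_\sigma\ge t/2$, contradicting Lemma~\ref{lem:euler}.

(b) Suppose $V_0=\emptyset$. Then $R=\emptyset$, and \eqref{eq:sum} gives $2-2g\ge0$, so $g=1$. If $D'_v\subset\operatorname{int}D_v$ for some $v$, then $\operatorname{ind}(v)=1$ and $0=\chi(S)\ge1$, which is absurd. \qed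

\begin{remark}
That the faces are triangles is used in Lemmas~\ref{lem:strip} and~\ref{lem:triangle}. That $\tilde\tau$ is simplicial is used in (P2), in Lemma~\ref{lem:oneface} and in the cases $t_j=1,2$ of Lemma~\ref{lem:euler}. The assumption $g\ge1$ makes $X$ a plane and gives $\chi(S)\le0$. On the sphere part (a) is false: a small rotation about the center of one disk keeps this disk and moves its neighbors.
\end{remark}

\section{Infinitesimal rigidity}\label{sec:inf}

A \emph{projective vector field} along $C_v$ is the pull-back under $\operatorname{dev}$ of a field $(\alpha+\beta\zeta+\gamma\zeta^2)\partial_\zeta$ on $\mathbb{CP}^1$, that is, of an element of $\mathfrak{sl}_2(\mathbb C)$. An \emph{infinitesimal deformation of $P$ on the fixed surface $S$} is a $\Gamma$-invariant family $(n_v)_{v\in V}$, where $n_v$ is a section of the normal bundle of $C_v$ that is the normal part of a projective vector field, and $n_v(p_e)=n_w(p_e)$ for every edge $e=vw$; the two normal lines at $p_e$ coincide because the circles are tangent. A $C^1$ family of packings on $S$ with nerve $\tau$ has such a derivative: the tangency point $p_e(s)$ lies on both moving circles, so the normal component of $\dot p_e(0)$ equals both $n_v(p_e)$ and $n_w(p_e)$.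

\begin{theorem}\label{thm:inf}
If $g\ge2$, every infinitesimal deformation is $0$. If $g=1$, every infinitesimal deformation is the normal part of a translation-invariant vector field on $X=\mathbb C$, that is, of an infinitesimal projective automorphism of $S$.
\end{theorem}

The proof follows that of Proposition~\ref{prop:main}. An orientation of the edges replaces the vector field, and a count of sign changes replaces the indices.

\begin{proof}
\emph{Zeros of $n_v$.} Normalize $\operatorname{dev}$ so that $\operatorname{dev}(D_v)$ is a Euclidean disk with boundary $\{c+re^{i\theta}\}$, and expand the field in powers of $\zeta-c$. Its outward component is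
\begin{equation}\label{eq:normal}
\operatorname{Re}\big((\alpha+\beta re^{i\theta}+\gamma r^2e^{2i\theta})e^{-i\theta}\big)=k_0+k_1\cos\theta+k_2\sin\theta
\end{equation}
with real $k_j$. So either $n_v=0$, or $n_v$ has no zero, or one zero without a change of sign, or two zeros and points outward on one complementary arc and inward on the other.

Let $V_0=\{v:n_v=0\}$, assume $V_1=V\setminus V_0\ne\emptyset$, and use the notation of Section~\ref{sec:region} for this partition. The section $n_w$, $w\in V_1$, vanishes at $p_{uw}$ for every frozen neighbor $u$. Hence $w$ has at most two frozen neighbors and lies in at most one face of type $2$. If $f=(u_1,u_2,w)$ has type $2$, the zeros of $n_w$ are exactly $p_{u_1w}$ and $p_{u_2w}$, so $n_w$ has a constant sign, outward or inward, on the open far arc, which contains all other tangency points. Choose a sign that occurs for at least $t/2$ orbits of faces of type $2$.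

\emph{Orienting edges.} Orient a moving edge $e=ww'$ from $w$ to $w'$ if $n_w(p_e)$ points out of $D_w$, from $w'$ to $w$ if it points into $D_w$, and arbitrarily but equivariantly if it vanishes. Orient all mixed edges from the moving to the frozen end if the chosen sign is outward, and the other way if it is inward. A corner at a moving vertex $w$, that is, a pair of consecutive edges at $w$, is a \emph{switch} if one edge points toward $w$ and the other away from it. Let $\operatorname{sw}(w)$ be the number of switches at $w$. Then $\operatorname{sw}(w)\le2$, because only edges at zeros of $n_w$ can deviate from the sign of $n_w$. With no zero there is no switch. With one zero, all edges but one point the same way. With two zeros the cyclic sequence consists of a block of outgoing edges and a block of incoming edges, with at most one edge at each of the two junctions, which joins one of the blocks. Moreover $\operatorname{sw}(w)=0$ for the moving vertex of a face of type $2$ with the chosen sign, and these vertices form at least $t/2$ orbits.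

For $f$ of type at most $2$ let $\operatorname{ns}(f)$ be the number of its corners at moving vertices that are not switches. For type $0$ it is $0$ if the triangle is oriented cyclically and $2$ otherwise, the source and the sink. For type $1$, say $f=(u,w_1,w_2)$, the two mixed edges both leave or both enter their moving ends, while $w_1w_2$ leaves one and enters the other, so $\operatorname{ns}(f)=1$. For type $2$ the only such corner is formed by two mixed edges, so $\operatorname{ns}(f)=1$.

\emph{Counting.} Let $v_0,v_1$ be the numbers of orbits of frozen and moving vertices, $e_2,e_1,e_0$ those of frozen, mixed and moving edges, and $\nu_j$ that of faces of type $j$. The projection of the frozen disks and the interstices of type $3$ is a cell complex with $e_2+e_1$ vertices (tangency points), $2e_2+e_1$ edges (arcs of frozen circles) and $v_0+\nu_3$ faces. Adding a neck region creates two vertices, three edges and one face. So $\chi(R)=v_0-e_2+\nu_3$. Each face of type $1$ or $2$ has two mixed edges, and each mixed edge lies in two such faces, so $e_1=\nu_1+\nu_2$ and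
\[
\chi(S)-\chi(R)=v_1-e_0-e_1+\nu_0+\nu_1+\nu_2=v_1-e_0+\nu_0 .
\]
Counting corners at moving vertices gives $\sum_w\operatorname{sw}(w)+\sum_f\operatorname{ns}(f)=2e_0+e_1$. The faces of types $1$ and $2$ contribute $\nu_1+\nu_2=e_1$ to the left side, so $2e_0=\sum_w\operatorname{sw}(w)+\sum_{\text{type }0}\operatorname{ns}(f)$, and
\begin{equation}\label{eq:switch}
\chi(S)-\chi(R)=\sum_w\Big(1-\frac{\operatorname{sw}(w)}2\Big)+\sum_{\text{type }0}\Big(1-\frac{\operatorname{ns}(f)}2\Big)\ \ge\ \frac t2 ,
\end{equation}
since all terms are nonnegative and at least $t/2$ terms of the first sum equal $1$. By Lemma~\ref{lem:euler} this forces $V_0=\emptyset$. Then \eqref{eq:switch} gives $\chi(S)\ge0$, so $g=1$. This proves the theorem for $g\ge2$. For $g=1$ it shows that $V_1\ne\emptyset$ implies $V_0=\emptyset$, and that then every $n_v$ has a zero, since otherwise $\operatorname{sw}(v)=0$ and $0=\chi(S)\ge1$.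

\emph{The torus.} Let $g=1$, take $\zeta=\operatorname{dev}$ as in \eqref{eq:torusdev}, fix $v$, and let $\operatorname{dev}(C_v)=\{c+re^{i\theta}\}$, where $c\ne0$ in the second case. The translation-invariant fields on $X$ are the pull-backs of $\beta\partial_\zeta$ in the first case and of $\beta\zeta\partial_\zeta$ in the second, with $\beta\in\mathbb C$. Their normal parts are infinitesimal deformations, and on $C_v$ the outward components are $\operatorname{Re}(\beta e^{-i\theta})$ and $r\operatorname{Re}\beta+\operatorname{Re}(\beta ce^{-i\theta})$. Let $n_v$ be given by \eqref{eq:normal}, choose $\beta=k_1+ik_2$ or $\beta=(k_1+ik_2)/c$, and subtract. For the difference, $n_v$ is a constant $k$. If $k\neq0$, then $V_1\ne\emptyset$ and $n_v$ has no zero, which is impossible. So $k=0$, hence $V_0\neq\emptyset$ and $V_1=\emptyset$: the difference vanishes.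
\end{proof}

\section{Quadrilateral faces}\label{sec:quad}

Definition~\ref{def:packing} makes sense for any graph embedded in $\Sigma_g$. If the graph is bipartite, one can try to enlarge the disks of one class and shrink those of the other while keeping the centers.

\begin{theorem}\label{thm:quad}
For every $g\ge1$ there are a Euclidean ($g=1$) or hyperbolic ($g\ge2$) surface $S$ of genus $g$ and a one-parameter family of circle packings on $S$, pairwise inequivalent under projective automorphisms isotopic to the identity, whose tangency graphs are one and the same graph. This graph has quadrilateral faces and lifts to a genuine cell decomposition. So Theorem~\ref{thm:main} fails if quadrilateral faces are allowed.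
\end{theorem}

\begin{proof}
\emph{The surface.} Take the regular $4g$-gon with angles $2\pi/4g$. For $g=1$ it is a square. For $g\ge2$ it exists in the hyperbolic plane, since the angle of a regular $4g$-gon decreases continuously from the Euclidean value $\pi-2\pi/4g>2\pi/4g$ to $0$ as the polygon grows. Identify opposite sides. The $i$th vertex is identified with the $(i+2g+1)$st, and $2g+1$ is prime to $4g$, so all vertices become one point with total angle $2\pi$. The result $S$ is a Euclidean or hyperbolic surface with $\chi=1-2g+1$. Its universal cover $X$ is tiled by these polygons. Let $\mathcal A$ be the set of their centers and $\mathcal B$ the set of their vertices; each is one $\Gamma$-orbit.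

\emph{The graph.} Join each center to the vertices of its polygon by segments, all of the same length $\ell$. Let $o$ be the midpoint of a polygon side, $x\in\mathcal A$ an adjacent center and $y\in\mathcal B$ an endpoint of the side. The triangle $xoy$ has a right angle at $o$ and angles $\pi/4g$ at both $x$ and $y$, so it is isosceles. Four such triangles around $o$ form a regular quadrilateral with sides $\ell$ and angles $2\pi/4g$. These convex quadrilaterals tile $X$ edge to edge, so any two of them meet in an edge, in a vertex or not at all. The $1$-skeleton is bipartite on $\mathcal A\sqcup\mathcal B$ and projects to a graph on $S$ with $2$ vertices, $4g$ edges and $2g$ quadrilateral faces.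

\emph{The symmetric packing.} Let $m$ be the midpoint of the edge $xy$. The segment $om$ is perpendicular to $xy$, since $xoy$ is isosceles. For any vertex $x\in\mathcal A\sqcup\mathcal B$, the $8g$ right triangles $xmo$ at $x$ form a cell around $x$, and these cells have disjoint interiors. A ray from $x$ in the triangle $xmo$ reaches the side $mo$ at distance at least $|xm|=\ell/2$, with equality only at $m$. So the closed disk of radius $\ell/2$ about $x$ lies in the cell and meets its boundary exactly at the midpoints of the edges at $x$. Hence disks about distinct non-adjacent vertices are disjoint, and by cocompactness there is $\delta>0$ such that such vertices have distance at least $\ell+\delta$.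

\emph{The family.} For $0\le s<\min(\delta/2,\ell/2)$ take the disks of radius $\ell/2+s$ about the points of $\mathcal A$ and of radius $\ell/2-s$ about the points of $\mathcal B$. For adjacent vertices the radii add up to the distance $\ell$, so the disks touch at one point, which lies on the edge. For distinct non-adjacent vertices the radii add up to at most $\ell+2s<\ell+\delta$, so the disks are disjoint. The disks descend to a packing $P_s$ of $S$ by two disks whose tangency graph is the graph above.

A projective automorphism isotopic to the identity is conformal and has a lift commuting with $\Gamma$. For $g\ge2$ this lift is a conformal automorphism of the disk, hence a hyperbolic isometry; for $g=1$ it is a map $z\mapsto az+b$ commuting with the lattice, hence a translation. In both cases the pair of radii $\ell/2\pm s$ is preserved, so different values of $s$ give inequivalent packings.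
\end{proof}

\begin{thebibliography}{1}

\bibitem{survey}
\emph{Circle packings on surfaces with projective structures: A survey},
\texttt{http://www.is.titech.ac.jp/\textasciitilde{}sadayosi/publ/kmtsurvey.pdf}.

\end{thebibliography}
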